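# Determinants of sums of a Hermitian and a normal matrix in dimension four

## 1. Three splittings of four indices, and the matrices $T$ and $D$

A set of four elements can be split into two pairs in exactly three ways. Let $[4]=\{1,2,3,4\}$ and
$$I_1=\{1,2\},\qquad I_2=\{1,3\},\qquad I_3=\{1,4\},$$
so that the three splittings are $I_k\,|\,I_k^c$, $k=1,2,3$. For $V\in M_4(\mathbb C)$ let $V[I,J]$ be the minor (a number) with rows $I$ and columns $J$, and $V[\emptyset,\emptyset]=1$. For unitary $V$ define four real $3\times3$ matrices by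
$$P_{kl}=|V[I_k,I_l]|^2,\qquad Q_{kl}=|V[I_k,I_l^c]|^2,\qquad T=P+Q,\qquad D=P-Q. \tag{1}$$
The whole talk turns on the pair $(T,D)$.

We need two textbook facts. Cauchy–Binet says $(AB)[I,J]=\sum_K A[I,K]\,B[K,J]$, so the $6\times 6$ matrix $(V[I,J])_{|I|=|J|=2}$ (the second compound) of a unitary $V$ is again unitary. Jacobi's theorem on complementary minors says $V[I,J]=\pm\det V\cdot V^{-1}[J^c,I^c]$; for unitary $V$, where $V^{-1}=V^*$, this gives
$$|V[I,J]|=|V[I^c,J^c]|. \tag{2}$$

Recall that a nonnegative matrix is doubly stochastic if all its row and column sums are $1$. The matrix $T$ is doubly stochastic: row $k$ of $T$ sums to $\sum_{|J|=2}|V[I_k,J]|^2=1$, and since $Q_{kl}=|V[I_k^c,I_l]|^2$ by (2), column $l$ sums to $\sum_{|I|=2}|V[I,I_l]|^2=1$. Clearly $|D_{kl}|\le T_{kl}$.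

Two examples. For $V=\mathbf 1$ we get $T=D=\mathbf 1_3$. For the transposition $\sigma=(1\,2)$ and its permutation matrix, $\sigma(I_1)=I_1$, $\sigma(I_2)=\{2,3\}=I_3^c$, $\sigma(I_3)=\{2,4\}=I_2^c$; so $T_{11}=T_{23}=T_{32}=1$, while $D_{11}=1$ and $D_{23}=D_{32}=-1$.

What this is for: by (2), all squared moduli of minors of $V$ are $1$, or $|V_{ij}|^2$, or entries of $P,Q$. We shall see at once that the $|V_{ij}|^2$ are affine functions of $D$, so $(T,D)$ carries all squared minors. The principal minors of a Hermitian matrix $X=V^*\operatorname{diag}(a)V$ are linear in the squared minors, and $\det(X+Y)$ is linear in the principal minors. So a question on the location of $\det(X+Y)$ becomes a question on the location of $(T,D)$.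

**Sign vectors.** Put $v_i(k)=1$ if $i\in I_k$ and $v_i(k)=-1$ otherwise:
$$v_1=(1,1,1),\quad v_2=(1,-1,-1),\quad v_3=(-1,1,-1),\quad v_4=(-1,-1,1).$$
The set $\mathrm{Tet}=\{v_1,\dots,v_4\}=\{s\in\{\pm1\}^3:s_1s_2s_3=1\}$ is a group under entrywise multiplication. Two distinct elements agree in exactly one coordinate, so $v_i\cdot v_{i'}=4\delta_{ii'}-1$. Also $\sum_{s\in\mathrm{Tet}}s=0$, and $\mathrm{Tet}$ spans $\mathbb R^3$.

**Lemma 1.** For unitary $V\in M_4(\mathbb C)$,
$$(Dv_j)_k=\sum_{i}v_{i}(k)|V_{ij}|^2,\qquad |V_{ij}|^2=\tfrac14\Big(1+\sum_{k,l}v_i(k)D_{kl}v_j(l)\Big). \tag{3}$$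

**Proof.** For orthonormal rows $x,y$, expanding the square gives $\sum_l|x_jy_l-x_ly_j|^2=|x_j|^2+|y_j|^2-2\,\mathrm{Re}\big(x_j\overline{y_j}\sum_l y_l\overline{x_l}\big)=|x_j|^2+|y_j|^2$. Apply this to the two rows in $I_k$. For each $l$ exactly one of $I_l,I_l^c$ contains $j$, and the corresponding squared minor is $\frac12(T_{kl}+v_j(l)D_{kl})$. Hence
$$\sum_{i\in I_k}|V_{ij}|^2=\sum_{J\ni j,\,|J|=2}|V[I_k,J]|^2=\tfrac12\sum_l\big(T_{kl}+D_{kl}v_j(l)\big)=\tfrac12\big(1+(Dv_j)_k\big).$$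
Since column $j$ has norm $1$, the left side is $\frac12\big(1+\sum_{i}v_{i}(k)|V_{ij}|^2\big)$. This is the first formula. Multiply it by $v_{i'}(k)$ and sum over $k$: the right side becomes $\sum_i(v_{i'}\cdot v_i)|V_{ij}|^2=4|V_{i'j}|^2-1$. $\square$

For $\sigma\in S_4$ let $P_\sigma$ be the permutation matrix with $(P_\sigma)_{i\sigma(i)}=1$, so $|P_\sigma[I,J]|=1$ if $J=\sigma(I)$ and $0$ for other $J$ of the same size.

**Lemma 2.** For $\sigma\in S_4$ there are $g\in S_3$ and signs $s_k=\pm1$ such that the only nonzero entries of $T(P_\sigma)$ and $D(P_\sigma)$ are $T_{k,g(k)}=1$ and $D_{k,g(k)}=s_k$. The map $\sigma\mapsto(g,s)$ is a bijection $S_4\to S_3\times\mathrm{Tet}$, and $\sigma(i)=j$ if and only if $s_k=v_i(k)v_j(g(k))$ for $k=1,2,3$.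

**Proof.** The permutation $\sigma$ permutes the three splittings. Let $\sigma(I_k)$ be $I_{g(k)}$ or $I_{g(k)}^c$, and put $s_k=1$ or $-1$ accordingly. In both cases $s_kv_i(k)=v_{\sigma(i)}(g(k))$ for all $i$. Multiplying over $k$ and using that $v_i,v_{\sigma(i)}\in\mathrm{Tet}$, we get $s_1s_2s_3=1$. By (3), $D(P_\sigma)$ determines $P_\sigma$, so the map is injective; since $24=6\cdot4$ it is bijective. By (3), $(P_\sigma)_{ij}=\frac14\big(1+\sum_ks_kv_i(k)v_j(g(k))\big)$, which is $1$ exactly when all three products are $1$. $\square$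

In particular every $g\in S_3$ occurs. The $\sigma$ with $g=\mathrm{id}$ form the Klein four-group $V_4$; they correspond to $s\in\mathrm{Tet}$ via $D(P_v)=\operatorname{diag}(s)$. Since $v_{\sigma(i)}=sv_i$ for them, for all $i,j$ exactly one $v\in V_4$ has $v(i)=j$.

## 2. The convex hull of the products $\prod(a_i+b_{\sigma(i)})$

A matrix is normal if it commutes with its adjoint; by the spectral theorem this means it is $W\operatorname{diag}(b)W^*$ with $W$ unitary. The determinantal conjecture of de Oliveira and Marcus says: if $X,Y\in M_n(\mathbb C)$ are normal with eigenvalues $a_1,\dots,a_n$ and $b_1,\dots,b_n$, then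
$$\det(X+Y)\in\operatorname{conv}\Big\{\prod_{i=1}^n(a_i+b_{\sigma(i)}):\sigma\in S_n\Big\}.$$
The points in the hull are the values of $\det(X+Y)$ when $X$ and $Y$ are diagonal with the given spectra. The problem is about $n=4$ with $X$ Hermitian (it is posed in "Linear Algebra", https://estudogeral.sib.uc.pt/bitstream/10316/4662/1/file496995e38a2649ffb25e7ff0ec47820c.pdf). The answer is that the assertion is true. For $J\subseteq[4]$ let $X[J]$ be the principal submatrix of $X$ on $J$, with $\det X[\emptyset]=1$.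

**Theorem 3.** If $X\in M_4(\mathbb C)$ is Hermitian with eigenvalues $a_i$ and $Y\in M_4(\mathbb C)$ is normal with eigenvalues $b_i$, then $\det(X+Y)\in\operatorname{conv}\{\prod_i(a_i+b_{\sigma(i)}):\sigma\in S_4\}$.

**Theorem 4.** Let $X\in M_4(\mathbb C)$ be Hermitian with eigenvalues $a_1,\dots,a_4$. There are $w_\sigma\ge0$ with $\sum_{\sigma\in S_4}w_\sigma=1$ and
$$\det X[J]=\sum_\sigma w_\sigma\prod_{j\in J}a_{\sigma(j)}\qquad\text{for all }J\subseteq[4]\text{ simultaneously.}$$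

**Theorem 5.** The conclusion of Theorem 3 holds whenever $X,Y\in M_4(\mathbb C)$ are normal and the eigenvalues of $X$ lie on a line or a circle (for example, $X$ unitary).

**Proposition 6.** For $4\times4$ unitary $V$, the full vector of squared minors $(|V[I,J]|^2)_{|I|=|J|}$ need not lie in the convex hull of its values at permutation matrices, even for real orthogonal $V$.

**Theorem 4 implies Theorem 3.** Let $Y=W\operatorname{diag}(b)W^*$ and $X'=W^*XW$, which is Hermitian with the same eigenvalues as $X$. Expanding the determinant row by row gives $\det(X'+\operatorname{diag}b)=\sum_J\det X'[J]\prod_{j\notin J}b_j$. Theorem 4 for $X'$ then yields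
$$\det(X+Y)=\det(X'+\operatorname{diag}b)=\sum_\sigma w_\sigma\sum_J\prod_{j\in J}a_{\sigma(j)}\prod_{j\notin J}b_j=\sum_\sigma w_\sigma\prod_j(a_{\sigma(j)}+b_j),$$
a convex combination of the products in question. $\square$

## 3. Dimensions two and three by hand, and what changes at four

Let $X=V^*\operatorname{diag}(a)V$ be normal of size $n$, with $V$ unitary, and $a_I=\prod_{i\in I}a_i$. By Cauchy–Binet,
$$\det X[J]=\sum_{|I|=|J|}a_I\,|V[I,J]|^2. \tag{4}$$
We also recall Birkhoff's theorem: the doubly stochastic matrices are the convex hull of the permutation matrices. Consequently an affine function that is $\ge0$ at all permutation matrices is $\ge0$ at all doubly stochastic matrices, and two affine functions that agree at permutation matrices agree on doubly stochastic ones.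

For $n=2$, let $t=|V_{11}|^2$, so $X_{11}=ta_1+(1-t)a_2$ and $X_{22}=(1-t)a_1+ta_2$. Then
$$\det(X+\operatorname{diag}b)=a_1a_2+b_1b_2+X_{11}b_2+X_{22}b_1=t(a_1+b_1)(a_2+b_2)+(1-t)(a_2+b_1)(a_1+b_2).$$
For instance, $X=\begin{pmatrix}0&1\\1&0\end{pmatrix}$ and $Y=\operatorname{diag}(i,-i)$ have $\det(X+Y)=0$, the midpoint of $(1+i)(-1-i)=-2i$ and $(1-i)(-1+i)=2i$.

For $n=3$, (2) (valid in every dimension) says that the squared $2\times2$ minors are the numbers $|V_{ij}|^2$ again. The matrix $S=(|V_{ij}|^2)$ is doubly stochastic, so $S=\sum w_\sigma P_\sigma$ by Birkhoff, and the same weights express the vector of all squared minors as a mixture of its values at permutation matrices. By (4) and the argument just given for Theorem 3, the conjecture holds for $n=3$ and all normal pairs.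

For $n=4$ the same approach is to apply Birkhoff to $S$. It settles the minors of orders $1$ and $3$, and stops at order $2$: those are not functions of $S$. Compare
$$V=\tfrac12\begin{pmatrix}1&1&1&1\\1&-1&1&-1\\1&1&-1&-1\\1&-1&-1&1\end{pmatrix},\qquad V'=\tfrac12\begin{pmatrix}1&1&1&1\\1&i&-1&-i\\1&-1&1&-1\\1&-i&-1&i\end{pmatrix}.$$
Both are unitary with all $|V_{ij}|^2=\frac14$. The minors on rows $1,2$ and columns $\{1,3\}$, $\{2,4\}$ are both $0$ for $V$, while for $V'$ they are $\frac14(-1-1)$ and $\frac14(-i-i)$. So $T_{12}=0$ for $V$ and $T_{12}=\frac14+\frac14=\frac12$ for $V'$. The weights $w_\sigma$ must be found for $T$ and $D$ together. One might hope that $(T,D)$ always lies in the convex hull of its values at the $24$ permutation matrices. Proposition 6, proved in Section 12, says it does not. So the proof must use that the $a_i$ in (4) are real; the next section shows what this gives.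

## 4. The linear functionals that matter

The purpose of this section is to reduce Theorem 4 to the nonnegativity of an explicit family of functions on the unitary group.

**Step 1: separation.** Fix real $a$. The vector $m(V)=(\det X[J])_J$ for $X=V^*\operatorname{diag}(a)V$ lies in $\mathbb R^{16}$, and for $V=P_\sigma$ the matrix $X$ is diagonal with $X_{jj}=a_{\sigma^{-1}(j)}$. Theorem 4 says that $m(V)$ lies in the compact convex set $\operatorname{conv}\{m(P_\sigma)\}$. A point outside a compact convex set is strictly separated from it by a linear functional. So we must show, for all real $(t_J)$, that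
$$\varphi(V)=\sum_Jt_J\det X[J]=\sum_{|I|=|J|}a_It_J|V[I,J]|^2\quad\text{satisfies}\quad\varphi(V)\le\max_\sigma\varphi(P_\sigma)\ \text{ for all unitary }V.$$
For each fixed $V$ both sides are continuous in $(a,t)$. So we may assume that the $a_i$ are distinct and that the three numbers $\beta_l=\frac12(t_{I_l}+t_{I_l^c})$ are distinct.

**Step 2: writing $\varphi$ in terms of $T$ and $D$.** The terms with $|I|=0,4$ are constant. Those with $|I|=1,3$ are linear in the $|V_{ij}|^2$ by (2), hence affine in $D$ by (3). For $|I|=2$, use (2), $P=\frac12(T+D)$ and $Q=\frac12(T-D)$. The terms for the pairs $\{I_k,I_k^c\},\{I_l,I_l^c\}$ are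
$$(a_{I_k}t_{I_l}+a_{I_k^c}t_{I_l^c})P_{kl}+(a_{I_k}t_{I_l^c}+a_{I_k^c}t_{I_l})Q_{kl}=\alpha_k\beta_lT_{kl}+\tfrac12(a_{I_k}-a_{I_k^c})(t_{I_l}-t_{I_l^c})D_{kl},$$
with $\alpha_k=a_{I_k}+a_{I_k^c}$. So for some real $c_0$ and $L\in\mathbb R^{3\times3}$,
$$\varphi(V)=c_0+\sum_{k,l}\alpha_k\beta_lT_{kl}+\sum_{k,l}L_{kl}D_{kl}. \tag{5}$$
The coefficient matrix of $T$ has rank one and is real. This is what Hermitian $X$ gives us.

**Step 3: ordering.** Permuting the eigenvalues amounts to replacing $V$ by $P_\pi V$, which permutes the set of $P_\sigma$; so assume $a_1>a_2>a_3>a_4$. Then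
$$\alpha_1-\alpha_2=(a_1-a_4)(a_2-a_3)>0,\qquad\alpha_2-\alpha_3=(a_1-a_2)(a_3-a_4)>0.$$
Replacing $V$ by $VP_\rho$ and relabeling $t$ permutes the $\beta_l$, by an arbitrary permutation, since $S_4\to S_3$ is onto (Lemma 2). So assume $\beta_1>\beta_2>\beta_3$. Put
$$p_{11}=(\alpha_1-\alpha_2)(\beta_1-\beta_2),\quad p_{12}=(\alpha_1-\alpha_2)(\beta_2-\beta_3),$$
$$p_{21}=(\alpha_2-\alpha_3)(\beta_1-\beta_2),\quad p_{22}=(\alpha_2-\alpha_3)(\beta_2-\beta_3).$$
All four are positive, and $p_{11}p_{22}=p_{12}p_{21}$.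

**Step 4: the defect $\tau$.** We claim that for doubly stochastic $T$
$$\sum_{k,l}\alpha_k\beta_lT_{kl}=\sum_k\alpha_k\beta_k-\tau(T),\quad \tau(T)=p_{11}(1-T_{11})+p_{22}(1-T_{33})+p_{21}T_{31}+p_{12}T_{13}. \tag{6}$$
Both sides are affine, so it suffices to compare them at the permutation matrices of $g\in S_3$; that is, to check $\tau=\sum\alpha_k\beta_k-\sum\alpha_k\beta_{g(k)}$ there. For $g=\mathrm{id}$ both are $0$. For $g=(2\,3)$: $\tau=p_{22}$, and the difference is $(\alpha_2-\alpha_3)(\beta_2-\beta_3)$. For $g=(1\,2)$: $\tau=p_{11}$ and $(\alpha_1-\alpha_2)(\beta_1-\beta_2)$. For $g=(1\,3)$: $\tau=p_{11}+p_{22}+p_{12}+p_{21}$ and $(\alpha_1-\alpha_3)(\beta_1-\beta_3)$, which is the sum of the four products. For $g:1\mapsto2\mapsto3\mapsto1$: $\tau=p_{11}+p_{22}+p_{21}$, and the difference is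
$$(\alpha_1-\alpha_3)\beta_1+(\alpha_2-\alpha_1)\beta_2+(\alpha_3-\alpha_2)\beta_3=(\alpha_1-\alpha_3)(\beta_1-\beta_2)+(\alpha_2-\alpha_3)(\beta_2-\beta_3)=p_{11}+p_{21}+p_{22}.$$
For the inverse cycle, exchange the roles of $\alpha$ and $\beta$ and obtain $p_{11}+p_{12}+p_{22}$, which is $\tau$ there. This proves (6).

Combining (5) and (6), $\max_\sigma\varphi(P_\sigma)-\varphi(V)=f_{\kappa,L}(V)$ for some $\kappa\in\mathbb R$, where
$$f_{\kappa,L}(V)=\kappa+\tau(T)-\sum_{k,l}L_{kl}D_{kl}, \tag{7}$$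
and this function is $\ge0$ at all $P_\sigma$. Hence Theorem 4 follows from the next statement.

**Proposition 7.** Let $p_{ij}>0$ with $p_{11}p_{22}=p_{12}p_{21}$. If $f_{\kappa,L}(P_\sigma)\ge0$ for all $\sigma\in S_4$, then $f_{\kappa,L}(V)\ge0$ for all unitary $V\in M_4(\mathbb C)$.

## 5. Six lines of a $3\times3$ matrix, and three symmetries

We first rewrite the hypothesis of Proposition 7 as six inequalities. For $w\in\mathbb R^3$ let
$$h(w)=\max_{s\in\mathrm{Tet}}s\cdot w.$$

* (h1) $h(w)\ge|w_k|$ for each $k$: the two $s\in\mathrm{Tet}$ with prescribed $s_k=\pm1$ have average $\pm$ the $k$-th unit vector.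
* (h2) $h(w)=\|w\|_1$ if $w_1w_2w_3\ge0$, and $h(w)=\|w\|_1-2\min_k|w_k|$ if $w_1w_2w_3<0$. In the first case signs for $w$ can be chosen in $\mathrm{Tet}$ (a zero entry has a free sign). In the second, every $s\in\mathrm{Tet}$ disagrees with the sign vector of $w$ in an odd number of places, and the cheapest is one disagreement at the smallest entry.

For example $h(-1,-1,-3)=5-2=3$, while the $\ell_1$ norm is $5$.

Each $g\in S_3$ gives a "line" $\{L_{k,g(k)}\}$ of $L$. We name the six lines and attach to each a bound, namely $\kappa$ plus the value of $\tau$ at $g$.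

| line | entries (in this order) | bound |
|---|---|---|
| $E$ | $L_{11},L_{22},L_{33}$ | $m_E=\kappa$ |
| $A$ | $L_{11},L_{23},L_{32}$ | $m_A=\kappa+p_{22}$ |
| $B$ | $L_{33},L_{12},L_{21}$ | $m_B=\kappa+p_{11}$ |
| $C$ | $L_{22},L_{13},L_{31}$ | $m_C=\kappa+p_{11}+p_{22}+p_{12}+p_{21}$ |
| $G$ | $L_{12},L_{23},L_{31}$ | $m_G=\kappa+p_{11}+p_{22}+p_{21}$ |
| $G'$ | $L_{21},L_{32},L_{13}$ | $m_{G'}=\kappa+p_{11}+p_{22}+p_{12}$ |

The order of entries does not matter for $h$, as $\mathrm{Tet}$ is invariant under permuting coordinates. If $\sigma$ corresponds to $(g,s)$, then $f(P_\sigma)=(\text{bound of }g)-\sum_ks_kL_{k,g(k)}$. So nonnegativity at all permutation matrices is equivalent to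
$$h(\text{line})\le\text{bound, for all six lines.} \tag{8}$$
In particular, under (8), $\kappa\ge h(E)\ge0$, and by (h1) each $|L_{kl}|$ is at most the bound of each line containing it. Since all $p_{ij}>0$,
$$m_E<m_A,m_B<m_G,m_{G'}<m_C,\qquad m_E+m_G+m_{G'}=m_A+m_B+m_C. \tag{9}$$
The last identity fits the fact that $E,G,G'$ together cover each entry of $L$ once, and so do $A,B,C$.

**Symmetries.** The following substitutions turn each $f_{\kappa,L}$ into another function of the family (with possibly different $p$). They permute the permutation matrices, and they preserve (8) and the condition $p_{11}p_{22}=p_{12}p_{21}$.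

* (Sy1) $V\mapsto P_vVP_w$ with $v,w\in V_4$, $D(P_v)=\operatorname{diag}(s)$, $D(P_w)=\operatorname{diag}(s')$. The rows are permuted by $v$, which sends $I_k$ to $I_k$ or $I_k^c$ according to $s_k$; similarly for columns. So $T$ is unchanged and $D_{kl}\mapsto s_kD_{kl}s'_l$, that is, $L_{kl}\mapsto s_kL_{kl}s'_l$. On each line the signs $s_ks'_{g(k)}$ have product $1$, so $h$, the $\ell_1$ norms and the bounds of all lines are unchanged.
* (Sy2) $V\mapsto V^T$. By (2), $T\mapsto T^T$ and $D\mapsto D^T$, so $L\mapsto L^T$, $p_{12}\leftrightarrow p_{21}$, $G\leftrightarrow G'$; the lines $E,A,B,C$ are preserved as sets.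
* (Sy3) $V\mapsto P_\rho VP_\rho$ with $\rho=(2\,4)$. As $\rho(I_k)=I_{4-k}$, we get $L_{kl}\mapsto L_{4-k,4-l}$, $p_{11}\leftrightarrow p_{22}$, $p_{12}\leftrightarrow p_{21}$, $A\leftrightarrow B$, $G\leftrightarrow G'$; the lines $E,C$ are preserved as sets.

## 6. The bound $|D|\le T$ and a functional that defeats it

The natural way to bound $f$ from below is to use $|D_{kl}|\le T_{kl}$ and then Birkhoff for $T$.

**Lemma 8.** If $\|\text{line}\|_1\le$ bound for all six lines, then $f_{\kappa,L}(V)\ge0$ for all unitary $V$.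

**Proof.** We have $f(V)\ge\kappa+\tau(T)-\sum|L_{kl}|T_{kl}$. The right side is affine in the doubly stochastic matrix $T$. At the permutation matrix of $g$ it equals the bound of $g$ minus the $\ell_1$ norm of its line, which is $\ge0$. Apply Birkhoff's theorem. $\square$

The hypothesis (8) has $h$ where Lemma 8 wants $\|\cdot\|_1$, and by (h2) the two differ when the three entries of a line have negative product. This occurs. Let $\kappa=0$, all $p_{ij}=1$, $L_{12}=L_{23}=-1$, $L_{31}=-3$, and all other entries zero. The bounds of $E,A,B,C,G,G'$ are $0,1,1,4,3,3$, and the values of $h$ are $0,1,1,3,3,0$, so (8) holds. But $G=(-1,-1,-3)$ has $\ell_1$ norm $5>3$, and the minorant in Lemma 8 equals $-2$ at the permutation matrix of $G$. What does $f\ge0$ say here? For doubly stochastic $T$, $1-T_{11}=T_{12}+T_{13}$ and $1-T_{33}=T_{13}+T_{23}$, so $\tau(T)=T_{12}+T_{23}+T_{31}+3T_{13}$ and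
$$f=\tau+D_{12}+D_{23}+3D_{31}=2P_{12}+2P_{23}+4P_{31}+3T_{13}-2Q_{31}.$$
So $f\ge0$ asserts that $Q_{31}$ cannot be large unless one of $P_{12},P_{23},P_{31},T_{13}$ is. At the permutation matrices on line $G$ this is the fact $s_1s_2s_3=1$: the signs cannot all be $-1$. For general unitary $V$ we need a quantitative version, with constants good enough to handle all functionals of this kind.

## 7. An inequality between six squared minors

**Proposition 9.** For every unitary $V\in M_4(\mathbb C)$,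
$$Q_{31}\le P_{31}+P_{12}+P_{23}+P_{13}+Q_{13}+2\sqrt{P_{31}\min(P_{13},Q_{13})}.$$

**Proof.** **Step 1: the minimum may be replaced by $P_{13}$.** Consider $V\mapsto P_{(12)(34)}VP_{(13)(24)}$. The permutation $(1\,2)(3\,4)$ fixes $I_1$ and sends $I_2\mapsto I_2^c$, $I_3\mapsto I_3^c$; the permutation $(1\,3)(2\,4)$ fixes $I_2$ and sends $I_1\mapsto I_1^c$, $I_3\mapsto I_3^c$. So by (Sy1) $D_{kl}$ is multiplied by $s_ks'_l$ with $s=(1,-1,-1)$, $s'=(-1,1,-1)$, and $T$ is fixed. The sign is $+1$ at $(1,2),(2,3),(3,1)$ and $-1$ at $(1,3)$: the substitution fixes $P_{12},P_{23},P_{31},Q_{31}$ and exchanges $P_{13}$ and $Q_{13}$. Hence it suffices to prove the inequality for all $V$ with $P_{13}$ in place of the minimum.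

**Step 2: a normal form that makes $P_{31}$ and $Q_{31}$ explicit.** Both are squared minors on rows $1,4$. Order the rows as $(1,4\,|\,2,3)$ and the columns as $(1,2\,|\,3,4)$. The CS decomposition (Horn–Johnson, *Matrix Analysis*, 2nd ed., Thm 2.7.1) gives
$$V=\begin{pmatrix}k_1\mathsf Ck_3&k_1\mathsf Sk_4\\-k_2\mathsf Sk_3&k_2\mathsf Ck_4\end{pmatrix},\qquad k_i\in U(2),\quad\mathsf C=\operatorname{diag}(x_1,x_2)\ge0,\quad\mathsf S=\operatorname{diag}(s_1,s_2)\ge0,$$
with $x_i^2+s_i^2=1$. Put $c=x_1x_2$, $d=s_1s_2$, $r=1-c-d$. By Cauchy–Schwarz for the unit vectors $(x_i,s_i)$, $r\ge0$. Moreover $P_{31}=|V[14,12]|^2=c^2$ and $Q_{31}=|V[14,34]|^2=d^2$ (we write $V[14,12]$ for $V[\{1,4\},\{1,2\}]$, and so on).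

**Step 3: the other minors as matrix elements on $\mathbb C^2\otimes\mathbb C^2$.** The remaining minors have one row in each row block and one column in each column block. For rows $i\in\{1,4\}$, $i'\in\{2,3\}$ and columns $j\in\{1,2\}$, $j'\in\{3,4\}$ such a minor is, up to a sign,
$$V_{ij}V_{i'j'}-V_{ij'}V_{i'j}=(k_1\mathsf Ck_3)_{ij}(k_2\mathsf Ck_4)_{i'j'}+(k_1\mathsf Sk_4)_{ij'}(k_2\mathsf Sk_3)_{i'j},$$
the indices on the right being counted within the blocks. We write $\langle x|R|y\rangle=x^*Ry$ and $|xy\rangle=x\otimes y$. Let $W$ be the swap, $W|xy\rangle=|yx\rangle$. Since $k_4|j'\rangle\otimes k_3|j\rangle=W(k_3\otimes k_4)|jj'\rangle$, the minor is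
$$\langle ii'|(k_1\otimes k_2)\,M\,(k_3\otimes k_4)|jj'\rangle,\qquad M=\mathsf C\otimes\mathsf C+(\mathsf S\otimes\mathsf S)W.$$
On the standard basis, $M|kl\rangle=x_kx_l|kl\rangle+s_ks_l|lk\rangle$. For $k\ne l$ this is $c|kl\rangle+d|lk\rangle$; for $k=l$ it is $|kk\rangle=(c+d+r)|kk\rangle$. So
$$M=c\,\mathbf 1+d\,W+r\,\Lambda,\qquad\Lambda=|11\rangle\langle11|+|22\rangle\langle22|=\tfrac12(\mathbf 1+\sigma\otimes\sigma),\quad\sigma=\operatorname{diag}(1,-1).$$
With $\epsilon_1,\epsilon_2$ the standard basis of $\mathbb C^2$, let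
$$\xi=k_1^*\epsilon_1\ (\text{row }1),\quad\eta=k_2^*\epsilon_1\ (\text{row }2),\quad\eta^\perp=k_2^*\epsilon_2\ (\text{row }3),$$
$$\zeta=k_3\epsilon_1\ (\text{column }1),\quad\zeta^\perp=k_3\epsilon_2\ (\text{column }2),\quad\phi^\perp=k_4\epsilon_1\ (\text{column }3),\quad\phi=k_4\epsilon_2\ (\text{column }4).$$
All are unit vectors, and $\{\eta,\eta^\perp\},\{\zeta,\zeta^\perp\},\{\phi,\phi^\perp\}$ are orthonormal bases. The minors we need are
$$P_{12}=|V[12,13]|^2=|\langle\xi\eta|M|\zeta\phi^\perp\rangle|^2,\qquad P_{13}=|V[12,14]|^2=|\langle\xi\eta|M|\zeta\phi\rangle|^2,$$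
$$Q_{13}=|V[12,23]|^2=|\langle\xi\eta|M|\zeta^\perp\phi^\perp\rangle|^2,\qquad P_{23}=|V[13,14]|^2=|\langle\xi\eta^\perp|M|\zeta\phi\rangle|^2.$$
For an operator $R$ let $\mathcal N(R)$ be the sum of these four squared moduli with $R$ in place of $M$. We must show
$$c^2+\mathcal N(M)+2c\,|\langle\xi\eta|M|\zeta\phi\rangle|-d^2\ge0. \tag{10}$$

**Step 4: $\mathcal N(W)=1$.** This will cancel the term $-d^2$. Since $\langle xy|W|x'y'\rangle=\langle x|y'\rangle\langle y|x'\rangle$, the terms for $\zeta\phi$ and $\zeta\phi^\perp$ with $\xi\eta$ add up to $|\langle\eta|\zeta\rangle|^2$, and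
$$\mathcal N(W)=|\langle\eta|\zeta\rangle|^2+|\langle\xi|\phi^\perp\rangle|^2|\langle\eta|\zeta^\perp\rangle|^2+|\langle\xi|\phi\rangle|^2|\langle\eta^\perp|\zeta\rangle|^2=|\langle\eta|\zeta\rangle|^2+\big(1-|\langle\eta|\zeta\rangle|^2\big)=1,$$
as $|\langle\eta|\zeta^\perp\rangle|^2=|\langle\eta^\perp|\zeta\rangle|^2=1-|\langle\eta|\zeta\rangle|^2$.

**Step 5: the cross terms.** Let $\mathcal N(R,W)$ be the sum over the four pairs of the matrix element of $R$ times the conjugate of that of $W$. Write $\Pi_x$ for the projection onto the unit vector $x$. For $R=R_1\otimes R_2$ the term for $(\xi\eta,\zeta\phi)$ is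
$$\langle\xi|R_1|\zeta\rangle\langle\eta|R_2|\phi\rangle\langle\phi|\xi\rangle\langle\zeta|\eta\rangle=\operatorname{tr}(\Pi_\phi\Pi_\xi R_1\Pi_\zeta\Pi_\eta R_2),$$
and the other terms are obtained by putting $\perp$ where appropriate. Adding the terms for $(\xi\eta,\zeta\phi)$ and $(\xi\eta^\perp,\zeta\phi)$ removes $\Pi_\eta$, because $\Pi_\eta+\Pi_{\eta^\perp}=\mathbf 1$; adding those for $(\xi\eta,\zeta\phi^\perp)$ and $(\xi\eta,\zeta^\perp\phi^\perp)$ removes $\Pi_\zeta$. So
$$\mathcal N(R_1\otimes R_2,W)=\operatorname{tr}(\Pi_\phi\Pi_\xi R_1\Pi_\zeta R_2)+\operatorname{tr}(\Pi_{\phi^\perp}\Pi_\xi R_1\Pi_\eta R_2).$$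
Define, for $2\times2$ matrices $\mathsf E,\mathsf B$,
$$F(\mathsf E,\mathsf B)=\operatorname{Re}\big[\operatorname{tr}(\Pi_\phi\Pi_\xi\mathsf E)+\operatorname{tr}(\Pi_{\phi^\perp}\Pi_\xi\mathsf B)\big].$$
Then $\operatorname{Re}\mathcal N(\mathbf 1,W)=F(\Pi_\zeta,\Pi_\eta)$ and $\operatorname{Re}\mathcal N(\Lambda,W)=F(\hat{\mathsf E},\hat{\mathsf B})$, where $\hat{\mathsf E}=\frac12(\Pi_\zeta+\sigma\Pi_\zeta\sigma)$ and $\hat{\mathsf B}=\frac12(\Pi_\eta+\sigma\Pi_\eta\sigma)$ are the diagonal parts of $\Pi_\zeta$ and $\Pi_\eta$.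

**Step 6: four facts about $F$.** Let $\Pi$ be a rank-one projection on $\mathbb C^2$.

(a) $F(\Pi,\Pi)=\operatorname{tr}(\Pi_\xi\Pi)\ge0$, since $\Pi_\phi+\Pi_{\phi^\perp}=\mathbf 1$.

(b) $F(\Pi,\mathbf 1-\Pi)\ge0$. Indeed, with $\Pi_{\phi^\perp}=\mathbf 1-\Pi_\phi$,
$$F(\Pi,\mathbf 1-\Pi)=1-\operatorname{tr}\Pi_\xi\Pi_\phi-\operatorname{tr}\Pi_\xi\Pi+2\operatorname{Re}\operatorname{tr}(\Pi_\phi\Pi_\xi\Pi)=\operatorname{tr}\big(\Pi_\xi(\mathbf 1-\Pi-\Pi_\phi)^2\big)\ge0,$$
where we used $(\mathbf 1-\Pi-\Pi_\phi)^2=\mathbf 1-\Pi-\Pi_\phi+\Pi\Pi_\phi+\Pi_\phi\Pi$, and that $\operatorname{tr}(\Pi_\xi\Pi\Pi_\phi)$ and $\operatorname{tr}(\Pi_\xi\Pi_\phi\Pi)$ are complex conjugates.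

(c) $F(\hat{\mathsf E},\hat{\mathsf B})\ge0$. We have $\hat{\mathsf E}=\operatorname{diag}(s,1-s)$, $\hat{\mathsf B}=\operatorname{diag}(t,1-t)$ with $s,t\in[0,1]$. The value of $F$ is affine in $(s,t)$, so it is enough to look at the four corners of the square. If $s=t$, use (a); if $s\ne t$, then $\hat{\mathsf B}=\mathbf 1-\hat{\mathsf E}$ and we use (b).

(d) $F(\Pi_\zeta,\Pi_\eta)\ge-|\langle\xi|\phi\rangle|\,|\langle\eta|\zeta\rangle|$. Let $\Delta=\Pi_\zeta+\Pi_\eta-\mathbf 1$. It is Hermitian with trace $0$ and $\operatorname{tr}\Delta^2=2|\langle\zeta|\eta\rangle|^2$, so its eigenvalues are $\pm|\langle\zeta|\eta\rangle|$ and $\|\Delta\|=|\langle\zeta|\eta\rangle|$. Since $\Pi_\zeta=(\mathbf 1-\Pi_\eta)+\Delta$, linearity and (b) for the projection $\mathbf 1-\Pi_\eta$ give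
$$F(\Pi_\zeta,\Pi_\eta)=F(\mathbf 1-\Pi_\eta,\Pi_\eta)+\operatorname{Re}\big(\langle\phi|\xi\rangle\langle\xi|\Delta|\phi\rangle\big)\ge-|\langle\phi|\xi\rangle|\,|\langle\zeta|\eta\rangle|.$$

**Step 7: completing the square.** Let $N=c\mathbf 1+r\Lambda$, so $M=N+dW$. Let $y=\langle\xi\eta|N|\zeta\phi\rangle$ and $\omega=\langle\xi\eta|W|\zeta\phi\rangle=\langle\xi|\phi\rangle\langle\eta|\zeta\rangle$. By Steps 4 and 5,
$$\mathcal N(M)=\mathcal N(N)+2d\big[cF(\Pi_\zeta,\Pi_\eta)+rF(\hat{\mathsf E},\hat{\mathsf B})\big]+d^2.$$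
Further $\mathcal N(N)\ge|y|^2$ and $|\langle\xi\eta|M|\zeta\phi\rangle|=|y+d\omega|\ge d|\omega|-|y|$. So the left side of (10) is at least
$$c^2+|y|^2+2d\big[cF(\Pi_\zeta,\Pi_\eta)+rF(\hat{\mathsf E},\hat{\mathsf B})\big]+2c\big(d|\omega|-|y|\big)$$
$$=(c-|y|)^2+2cd\big[F(\Pi_\zeta,\Pi_\eta)+|\omega|\big]+2dr\,F(\hat{\mathsf E},\hat{\mathsf B}).$$
This is $\ge0$ by (c) and (d). $\square$

## 8. Functionals with $\kappa=0$ and zero diagonal

Proposition 9 settles all functionals shaped like the example of Section 6. Here, and only here, the relation between the $p_{ij}$ is used.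

**Lemma 10.** Let $p_{ij}>0$ with $p_{11}p_{22}=p_{12}p_{21}$. If (8) holds, $\kappa=0$ and $L_{11}=L_{22}=L_{33}=0$, then $f_{\kappa,L}(V)\ge0$ for all unitary $V$.

**Proof.** **Step 1: normalization.** Put $y=m_C=p_{11}+p_{22}+p_{12}+p_{21}$ and $x=m_G=p_{11}+p_{22}+p_{21}$. Lines $A,B,C$ contain a zero, so $h$ is the $\ell_1$ norm on them, and
$$|L_{12}|+|L_{21}|\le p_{11},\qquad|L_{23}|+|L_{32}|\le p_{22},\qquad|L_{13}|+|L_{31}|\le y. \tag{11}$$
Line $E$ is zero. If $G$ and $G'$ satisfy the $\ell_1$ bound, Lemma 8 applies. Otherwise, by (Sy2), we may assume that $G$ does not. Let $u_1=|L_{12}|$, $u_2=|L_{23}|$, $u_3=|L_{31}|$ and $2\varepsilon=u_1+u_2+u_3-x>0$. As $h(G)\le x$, (h2) forces $L_{12}L_{23}L_{31}<0$ and $\varepsilon\le\min u_i$. The three entries lie in different rows and their product is negative, so the signs $s_k$ that make all three negative satisfy $s_1s_2s_3=1$. By (Sy1) (left multiplication) we may assume $L_{12}=-u_1$, $L_{23}=-u_2$, $L_{31}=-u_3$.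

**Step 2: rewriting $\tau$ so that it pairs with $D$.** For doubly stochastic $T$,
$$\tau(T)=u_1T_{12}+u_2T_{23}+(u_3-2\varepsilon)T_{31}+(p_{11}-u_1)T_{21}+(p_{22}-u_2)T_{32}+(y-u_3+2\varepsilon)T_{13}.$$
Both sides are affine, and we compare them at the permutation matrices: the right side is $0$ at $E$; $p_{11}$ at $B$; $p_{22}$ at $A$; $y$ at $C$; $u_1+u_2+u_3-2\varepsilon=x$ at $G$; and $p_{11}+p_{22}-(u_1+u_2+u_3)+y+2\varepsilon=p_{11}+p_{22}+y-x=p_{11}+p_{22}+p_{12}=m_{G'}$ at $G'$. These are the values of $\tau$. Inserting this in (7), and writing $(u_3-2\varepsilon)T_{31}+u_3D_{31}=(u_3-2\varepsilon)(T_{31}+D_{31})+2\varepsilon D_{31}$,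
$$f=u_1(T_{12}+D_{12})+u_2(T_{23}+D_{23})+(u_3-2\varepsilon)(T_{31}+D_{31})+2\varepsilon(T_{13}+D_{31})$$
$$\quad+[(p_{11}-u_1)T_{21}-L_{21}D_{21}]+[(p_{22}-u_2)T_{32}-L_{32}D_{32}]+[(y-u_3)T_{13}-L_{13}D_{13}].$$

**Step 3: estimating.** By (11) and $|D|\le T$ the first two brackets are $\ge0$. Since $|L_{13}|\le y-u_3$, the third is at least $(y-u_3)(T_{13}-|D_{13}|)=2(y-u_3)\mu$ with $\mu=\min(P_{13},Q_{13})$. Put
$$x'=u_3-2\varepsilon=x-u_1-u_2=p_{21}+(p_{11}-u_1)+(p_{22}-u_2)\ge p_{21},$$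
$$y'=y-u_3=y-x+u_1+u_2-2\varepsilon=p_{12}+(u_1-\varepsilon)+(u_2-\varepsilon)\ge p_{12}.$$
Therefore
$$x'y'\ge p_{12}p_{21}=p_{11}p_{22}\ge u_1u_2\ge\varepsilon^2,$$
and $2x'P_{31}+2y'\mu\ge4\sqrt{x'y'P_{31}\mu}\ge4\varepsilon\sqrt{P_{31}\mu}$. With $T+D=2P$, $u_1,u_2\ge\varepsilon$ and $D_{31}=P_{31}-Q_{31}$ we obtain
$$f\ge2\varepsilon\big[P_{12}+P_{23}+P_{13}+Q_{13}+P_{31}-Q_{31}+2\sqrt{P_{31}\mu}\big]\ge0$$
by Proposition 9. $\square$

## 9. Subtracting squared entries: irreducible functionals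

So far Proposition 7 is known in two cases: all $\ell_1$ bounds hold (Lemma 8), or $\kappa=0$ and $L$ has zero diagonal (Lemma 10). To reach these cases, note that $S_{ij}(V)=|V_{ij}|^2$ is $\ge0$ and, by (3), affine in $D$. So $f-\sum\tau_{ij}S_{ij}$ is again of the form (7), with the same $p_{ij}$. We may subtract squared entries from $f$ until subtracting more would violate (8).

**Definition.** Let $f=f_{\kappa,L}$ satisfy (8), and $Z=\{\sigma\in S_4:f(P_\sigma)=0\}$. Call $f$ irreducible if for every $(i,j)\in[4]^2$ there is $\sigma\in Z$ with $\sigma(i)=j$.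

Example: the function $f=2P_{12}+2P_{23}+4P_{31}+3T_{13}-2Q_{31}$ of Section 6 vanishes at every $P_v$ with $v\in V_4$, since there $T=\mathbf 1_3$. For each $(i,j)$ some $v\in V_4$ has $v(i)=j$, so $f$ is irreducible. The function $f+S_{11}$ is not: it is $\ge1$ at all $P_\sigma$ with $\sigma(1)=1$.

The substitutions (Sy1)–(Sy3) preserve irreducibility, because they permute the sixteen sets $\{P_\sigma:\sigma(i)=j\}$ among themselves.

**Proposition 11.** If $f$ is irreducible, then either $V_4\subseteq Z$, or all six lines satisfy the $\ell_1$ bound of Lemma 8.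

Here $p_{ij}>0$ as before. The proof is in Section 10. We first show that it finishes the argument.

**Proof of Proposition 7 from Proposition 11.** Let $f=f_{\kappa,L}\ge0$ at all $P_\sigma$. Consider the set of $\tau\in\mathbb R^{16}$ with all $\tau_{ij}\ge0$ and $f-\sum\tau_{ij}S_{ij}\ge0$ at all $P_\sigma$. It contains $0$ and is closed. It is bounded: each $S_{ij}$ equals $1$ at six permutation matrices, so summing over $\sigma$ gives $6\sum\tau_{ij}\le\sum_\sigma f(P_\sigma)$. Choose $\tau$ in it with $\sum\tau_{ij}$ maximal, and let $f'=f-\sum\tau_{ij}S_{ij}=f_{\kappa',L'}$. Then $f'$ satisfies (8). It is irreducible: if $f'(P_\sigma)>0$ for all six $\sigma$ with $\sigma(i)=j$, then $\tau_{ij}$ could be increased, as $S_{ij}$ vanishes at all other $P_\sigma$. Since $f\ge f'$ on unitary matrices, it suffices that $f'\ge0$ there.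

If all lines of $L'$ satisfy the $\ell_1$ bound, use Lemma 8. Otherwise Proposition 11 gives $V_4\subseteq Z$, that is, $\kappa'=\sum_ks_kL'_{kk}$ for all $s\in\mathrm{Tet}$. Summing over $\mathrm{Tet}$ gives $4\kappa'=0$. Since $\mathrm{Tet}$ spans $\mathbb R^3$, also $L'_{kk}=0$ for all $k$. Use Lemma 10. $\square$

## 10. Irreducible functionals that are positive at the identity

We prove Proposition 11. By a change of base it will be enough to treat an irreducible $f$ with $\mathrm{id}\notin Z$. Then the diagonal cells $(i,i)$ must be covered by zeros on lines other than $E$. We ask which lines, add the resulting equalities, regroup the entries into other lines, and contradict (9) unless one configuration occurs.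

**Bookkeeping.** For each $i$ and each line there is exactly one $\sigma$ in that line with $\sigma(i)=i$; by Lemma 2 its signs are $v_i(k)v_i(g(k))$. Since $v_i(1)v_i(2)v_i(3)=1$, these signs are, in the order of the table,
$$E:(1,1,1);\quad A:(1,v_i(1),v_i(1));\quad B:(1,v_i(3),v_i(3));\quad C:(1,v_i(2),v_i(2));\quad G,G':(v_i(3),v_i(1),v_i(2)).$$
Let $I_A,I_B,I_C,I_G,I_{G'}\subseteq[4]$ be the sets of those $i$ for which this $\sigma$ lies in $Z$. For instance, $i\in I_A$ means $L_{11}+v_i(1)(L_{23}+L_{32})=m_A$. We write $G(i)$ for the equality expressing $i\in I_G$: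
$$G(1):L_{12}+L_{23}+L_{31}=m_G,\qquad G(2):-L_{12}+L_{23}-L_{31}=m_G,$$
$$G(3):-L_{12}-L_{23}+L_{31}=m_G,\qquad G(4):L_{12}-L_{23}-L_{31}=m_G,$$
and $G'(i)$ for the same with $L_{21},L_{32},L_{13},m_{G'}$ in place of $L_{12},L_{23},L_{31},m_G$. By (8), every combination of the entries of a line with signs of product $+1$ is at most its bound.

**Lemma 12.** Let $f$ be irreducible with $\mathrm{id}\notin Z$. Then, after replacing $L$ by $sLs:=(s_kL_{kl}s_l)$ for some $s\in\mathrm{Tet}$,
$$L_{11}-L_{23}-L_{32}=m_A,\qquad L_{33}-L_{12}-L_{21}=m_B,\qquad\text{and }G(1)\text{ or }G'(1)\text{ holds.} \tag{12}$$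

**Proof.** **Step 1: covering.** As $\mathrm{id}\notin Z$, we have the strict inequality $L_{11}+L_{22}+L_{33}<m_E$. The element of $E$ fixing $i$ is $\mathrm{id}$, so irreducibility at $(i,i)$ gives
$$I_A\cup I_B\cup I_C\cup I_G\cup I_{G'}=[4].$$

**Step 2: shape of the sets.** If $i,j\in I_A$ with $v_i(1)\ne v_j(1)$, averaging the two equalities gives $L_{11}=m_A>m_E$, contradicting $|L_{11}|\le m_E$. Membership in $I_A$ depends only on $v_i(1)$. So $I_A$ is empty, or $\{1,2\}$ (where $v_i(1)=1$), or $\{3,4\}$. In the same way (else $L_{33}=m_B>m_E$, or $L_{22}=m_C>m_E$), $I_B$ is empty or one of $\{1,4\},\{2,3\}$ (where $v_i(3)=1,-1$), and $I_C$ is empty or one of $\{1,3\},\{2,4\}$ (where $v_i(2)=1,-1$).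

If $i\ne j$ both lie in $I_G$, their sign vectors agree in exactly one place, and averaging shows that the entry there is $\pm m_G$. It is not $L_{12}$ or $L_{23}$, which lie in $B$ and $A$ with bounds $<m_G$. So it is $L_{31}$, and $v_i(2)=v_j(2)$. Thus $I_G\subseteq\{1,3\}$ or $I_G\subseteq\{2,4\}$. Likewise for $I_{G'}$, with the entry $L_{13}$.

**Step 3: normalization.** Replacing $L$ by $sLs$ is the substitution $V\mapsto P_vVP_v$. It preserves irreducibility and $\mathrm{id}\notin Z$. Since $\sum_kv_i(k)v_i(g(k))s_kL_{k,g(k)}s_{g(k)}$ involves only $sv_i$, its effect on all the sets above is to relabel the indices by $v_i\mapsto sv_i$. The substitutions (Sy2) and (Sy3) also preserve irreducibility and $\mathrm{id}\notin Z$. (Sy2) exchanges $I_G$ and $I_{G'}$ and keeps $I_A,I_B,I_C$; (Sy3) exchanges the lines $A$ and $B$ and keeps $C$.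

**Step 4: $I_C\ne\emptyset$ is impossible.** Normalize $I_C=\{1,3\}$, so $L_{22}+L_{13}+L_{31}=m_C$.

*(i) $I_A\ne\emptyset$.* Conjugating by $v_3=(-1,1,-1)$ if necessary, which keeps $I_C$, we have $I_A=\{1,2\}$, so $L_{11}+L_{23}+L_{32}=m_A$. Then $4\in I_B\cup I_G\cup I_{G'}$.

If $4\in I_B$, then $L_{33}+L_{12}+L_{21}=m_B$. Adding the three equalities, all nine entries appear:
$$m_A+m_B+m_C=(L_{11}+L_{22}+L_{33})+(L_{12}+L_{23}+L_{31})+(L_{21}+L_{32}+L_{13})<m_E+m_G+m_{G'},$$
contradicting (9).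

If $4\in I_G$, adding $G(4)$ gives
$$m_A+m_C+m_G=L_{11}+L_{22}+L_{32}+L_{13}+L_{12}=(L_{11}+L_{22}+L_{33})+(L_{21}+L_{32}+L_{13})+(-L_{33}+L_{12}-L_{21}),$$
which is $<m_E+m_{G'}+m_B=m_A+2m_B+m_C-m_G$ by (9). So $m_G<m_B$, a contradiction to (9).

If $4\in I_{G'}$, (Sy2) reduces to the previous case, with conclusion $m_{G'}<m_B$, a contradiction.

*(ii) $I_B\ne\emptyset$.* (Sy3) turns this into (i).

*(iii) $I_A=I_B=\emptyset$.* Then $\{2,4\}\subseteq I_G\cup I_{G'}$.

If $\{2,4\}\subseteq I_G$, averaging $G(2),G(4)$ gives $L_{31}=-m_G$, hence $L_{22}+L_{13}=m_C+m_G>m_{G'}+m_E$, contradicting $|L_{22}|\le m_E$, $|L_{13}|\le m_{G'}$. The case $\{2,4\}\subseteq I_{G'}$ follows by (Sy2).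

If $2\in I_G$ and $4\in I_{G'}$, adding $G(2)$, $G'(4)$ and the equality for $C$ gives
$$m_G+m_{G'}+m_C=L_{22}-L_{12}+L_{23}+L_{21}-L_{32}$$
$$=(L_{11}+L_{22}+L_{33})+(-L_{33}-L_{12}+L_{21})+(-L_{11}+L_{23}-L_{32})\le m_E+m_B+m_A.$$
By (9) the left side is $m_A+m_B+2m_C-m_E$, so $m_C\le m_E$, a contradiction. The case $4\in I_G$, $2\in I_{G'}$ follows by (Sy2).

**Step 5: $I_C=\emptyset$ with exactly one of $I_A,I_B$ nonempty is impossible.** By (Sy3) let $I_A\ne\emptyset=I_B$, and normalize $I_A=\{1,2\}$: $L_{11}+L_{23}+L_{32}=m_A$. Then $3,4\in I_G\cup I_{G'}$, not both in the same set, since $v_3(2)\ne v_4(2)$. If $3\in I_G$ and $4\in I_{G'}$, adding $G(3)$, $G'(4)$ and the equality for $A$ gives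
$$m_A+m_G+m_{G'}=L_{11}-L_{12}+L_{31}+L_{21}-L_{13}$$
$$=(L_{11}+L_{22}+L_{33})+(-L_{33}-L_{12}+L_{21})+(-L_{22}-L_{13}+L_{31})\le m_E+m_B+m_C.$$
By (9) the left side is $2m_A+m_B+m_C-m_E$, so $m_A\le m_E$, a contradiction. The case $4\in I_G$, $3\in I_{G'}$ follows by (Sy2).

**Step 6: $I_A=I_B=I_C=\emptyset$ is impossible.** By Step 2, $\{I_G,I_{G'}\}=\{\{1,3\},\{2,4\}\}$. If $I_G=\{1,3\}$ and $I_{G'}=\{2,4\}$, averaging gives $L_{31}=m_G$ and $L_{13}=-m_{G'}$. Then $-L_{22}-L_{13}+L_{31}\le m_C$ yields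
$$L_{22}\ge m_G+m_{G'}-m_C=m_A+m_B-m_E>m_E,$$
a contradiction. In the other case $L_{31}=-m_G$, $L_{13}=m_{G'}$, and $-L_{22}+L_{13}-L_{31}\le m_C$ gives the same contradiction.

**Step 7: what remains.** We have $I_C=\emptyset$ and $I_A,I_B\ne\emptyset$. As $I_A$ is given by a condition on $v_i(1)$ and $I_B$ by one on $v_i(3)$, exactly one index lies outside $I_A\cup I_B$. Normalize it to be $1$. Then $I_A=\{3,4\}$, $I_B=\{2,3\}$ and $1\in I_G\cup I_{G'}$. This is (12). $\square$

**Lemma 13.** If $f$ is irreducible and $\mathrm{id}\notin Z$, then all six lines satisfy the $\ell_1$ bound.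

**Proof.** **Step 1: an inequality for the diagonal.** Conjugations $L\mapsto sLs$ and (Sy2) affect neither hypothesis nor conclusion. So assume (12) in the version $G(1)$. Comparing with other sign choices on the same lines,
$$-L_{11}+L_{23}-L_{32}\le m_A=L_{11}-L_{23}-L_{32}\ \Rightarrow\ L_{23}\le L_{11},$$
$$-L_{33}+L_{12}-L_{21}\le m_B=L_{33}-L_{12}-L_{21}\ \Rightarrow\ L_{12}\le L_{33},$$
$$-L_{12}-L_{23}+L_{31}\le m_G=L_{12}+L_{23}+L_{31}\ \Rightarrow\ L_{12}+L_{23}\ge0.$$
Hence
$$L_{11}+L_{33}\ge L_{23}+L_{12}\ge0, \tag{13}$$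
and if $L_{11}+L_{33}=0$, all these are equalities and (12) gives
$$L_{23}=L_{11},\quad L_{12}=L_{33},\quad L_{32}=-m_A,\quad L_{21}=-m_B,\quad L_{31}=m_G. \tag{14}$$
In the version $G'(1)$ of (12) the same argument, transposed, gives $L_{11}+L_{33}\ge0$ and, in the case of equality, $L_{32}=L_{11}$, $L_{21}=L_{33}$, $L_{23}=-m_A$, $L_{12}=-m_B$, $L_{13}=m_{G'}$. We call these relations the transposed version of (14).

**Step 2: change of base.** For $v\in V_4$ with $D(P_v)=\operatorname{diag}(s)$, the function $V\mapsto f(VP_v)$ is $f_{\kappa,Ls}$ with $(Ls)_{kl}=L_{kl}s_l$. It satisfies (8) with the same bounds, is irreducible by (Sy1), and is positive at the identity if and only if $v\notin Z$. So everything proved for $L$ under the hypothesis $\mathrm{id}\notin Z$ applies to $Ls$ if $v\notin Z$, with a conjugation $r(Ls)r$, $r\in\mathrm{Tet}$, chosen for that $v$. Conjugations do not change diagonals.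

**Step 3: $L_{11}+L_{33}=0$.** Let $v'\in V_4$ have signs $(-1,1,-1)$, so $f(P_{v'})=\kappa+L_{11}-L_{22}+L_{33}$. If this were $0$, then $L_{22}=\kappa+(L_{11}+L_{33})\ge\kappa$. As $|L_{22}|\le\kappa$, this forces $L_{22}=\kappa$ and $L_{11}+L_{33}=0$, so $f(P_{\mathrm{id}})=0$, a contradiction. So $v'\notin Z$. For the base $v'$ the diagonal is $(-L_{11},L_{22},-L_{33})$, and the inequality "first plus third diagonal entry $\ge0$", valid in both versions, gives $-L_{11}-L_{33}\ge0$. With (13), $L_{11}+L_{33}=0$, so (14) holds. Put $a=L_{11}=-L_{33}$.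

This step used only irreducibility and $\mathrm{id}\notin Z$. Hence for every $v\in V_4\setminus Z$ the first and third diagonal entries of $Ls$ add up to $0$, and some conjugate $r(Ls)r$ satisfies (14) or its transposed version.

**Step 4: $a=0$.** Let $v'',v'''\in V_4$ have signs $(1,-1,-1)$ and $(-1,-1,1)$. If $v''\notin Z$, the diagonal of $Ls$ is $(a,-L_{22},a)$, so $2a=0$. If $v'''\notin Z$, it is $(-a,-L_{22},-a)$, so $-2a=0$. If both are in $Z$, then $\kappa-2a+L_{22}=0=\kappa+2a+L_{22}$, so $a=0$.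

**Step 5: $v''\in Z$, hence $L_{22}=-\kappa$.** By (14) and Step 4,
$$L_{11}=L_{33}=L_{12}=L_{23}=0,\quad L_{32}=-m_A,\quad L_{21}=-m_B,\quad L_{31}=m_G,$$
and $m_A,m_B,m_G>0$ because $\kappa\ge0$ and $p_{ij}>0$. Suppose $v''\notin Z$ and let $L''=Ls$ with $s=(1,-1,-1)$. Then $L''_{21}=-m_B$, $L''_{31}=m_G$, $L''_{32}=m_A$, $L''_{23}=0$. The transposed version of (14) for a conjugate of $L''$ would need $|L''_{23}|=m_A\ne0$, which is false. So (14) itself holds for some $(r_kL''_{kl}r_l)$ with $r\in\mathrm{Tet}$. The entries $(2,1)$, $(3,1)$, $(3,2)$ then give $r_1r_2=1$, $r_1r_3=1$, $r_2r_3=-1$, which is impossible. So $v''\in Z$, and $0=f(P_{v''})=\kappa-2a+L_{22}=\kappa+L_{22}$.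

**Step 6: the $\ell_1$ bounds.** The lines $E,A,B,G$ are now $(0,-\kappa,0)$, $(0,0,-m_A)$, $(0,0,-m_B)$, $(0,0,m_G)$, and satisfy their $\ell_1$ bounds. With $w=L_{13}$, the other two are $C=(-\kappa,w,m_G)$ and $G'=(-m_B,-m_A,w)$. By (9), with $m_E=\kappa$,
$$\kappa+|w|+m_G\le m_C\iff m_A+m_B+|w|\le m_{G'},$$
so the $\ell_1$ bounds for $C$ and $G'$ are equivalent. If $w\le0$, the entries of $C$ have product $\ge0$, so $\|C\|_1=h(C)\le m_C$ by (h2). If $w\ge0$, the entries of $G'$ have product $\ge0$, so $\|G'\|_1=h(G')\le m_{G'}$. In both cases both bounds hold. $\square$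

**Proof of Proposition 11.** If some $v\in V_4$ is not in $Z$, apply Lemma 13 to $V\mapsto f(VP_v)$, that is, to $f_{\kappa,Ls}$. By (Sy1) the lines of $Ls$ and $L$ have the same $\ell_1$ norms and bounds. $\square$

This completes the proof of Proposition 7, hence of Theorem 4 and of Theorem 3: for Hermitian $X$ and normal $Y$ in $M_4(\mathbb C)$ the asserted inclusion is true.

## 11. Spectra on a line or a circle

**Proof of Theorem 5.** **Line.** If the eigenvalues of $X$ lie on the line $\beta+\alpha\mathbb R$, $\alpha\ne0$, then $X=\alpha H+\beta\mathbf 1$ with $H$ Hermitian, and $\det(X+Y)=\alpha^4\det\big(H+\alpha^{-1}(Y+\beta\mathbf 1)\big)$. The products $\prod(a_i+b_{\sigma(i)})$ are likewise $\alpha^4$ times those for $H$ and the normal matrix $\alpha^{-1}(Y+\beta\mathbf 1)$. Apply Theorem 3.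

**Circle.** Let $\Gamma$ be the circle and $Y'=-Y$, with eigenvalues $b_i'=-b_i$. Choose $z_0\in\Gamma$ that is not an eigenvalue of $X$ or $Y'$. With $z_c$ the center of $\Gamma$, put
$$g(z)=i\,\frac{1+u}{1-u},\quad u=\frac{z-z_c}{z_0-z_c},\qquad\text{so}\quad g(z)=\frac{\alpha z+\beta}{\gamma z+\delta},\quad\alpha=i,\ \beta=i(z_0-2z_c),\ \gamma=-1,\ \delta=z_0.$$
Here $\alpha\delta-\beta\gamma=2i(z_0-z_c)\ne0$, and $g(z_0)=\infty$. For $z\in\Gamma\setminus\{z_0\}$ we have $\bar u=1/u$, so $\overline{g(z)}=-i\frac{u+1}{u-1}=g(z)$ is real. By the choice of $z_0$ the matrices $\gamma X+\delta$ and $\gamma Y'+\delta$ are invertible. Therefore $g(X)=(\alpha X+\beta)(\gamma X+\delta)^{-1}$ is normal with real eigenvalues $g(a_i)$, hence Hermitian, and $g(Y')=(\gamma Y'+\delta)^{-1}(\alpha Y'+\beta)$ is normal with eigenvalues $g(b'_i)$. Multiplying out,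
$$(\gamma Y'+\delta)(\alpha X+\beta)-(\alpha Y'+\beta)(\gamma X+\delta)=(\alpha\delta-\beta\gamma)(X-Y').$$
Multiply by $(\gamma Y'+\delta)^{-1}$ on the left and $(\gamma X+\delta)^{-1}$ on the right, and take determinants:
$$\det\big(g(X)-g(Y')\big)=\frac{(\alpha\delta-\beta\gamma)^4\det(X-Y')}{\det(\gamma X+\delta)\det(\gamma Y'+\delta)}.$$
The scalar version of the identity shows that $\prod_i\big(g(a_i)-g(b'_{\sigma(i)})\big)$ equals $\prod_i(a_i-b'_{\sigma(i)})$ times the same nonzero factor, which does not depend on $\sigma$. Theorem 3 for the Hermitian matrix $g(X)$ and the normal matrix $-g(Y')$ puts the left side in the hull of these products. Dividing by the factor, $\det(X+Y)=\det(X-Y')$ lies in the hull of the numbers $\prod(a_i-b'_{\sigma(i)})=\prod(a_i+b_{\sigma(i)})$. $\square$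

## 12. An orthogonal matrix whose squared minors leave the hull

**Proof of Proposition 6.** We give an affine function of the squared minors that is $\ge0$ at all permutation matrices and negative at some real orthogonal matrix. Let
$$\ell=1-(D_{11}+D_{22}-D_{33})+T_{12}-T_{21}.$$
At the permutation matrix of $(g,s)$: on line $E$, $\ell=1-(s_1+s_2-s_3)$, and $s_1+s_2-s_3\in\{1,-3\}$ for $s\in\mathrm{Tet}$, so $\ell\ge0$. On lines $A,B,C$ we have $T_{12}=T_{21}$ and exactly one nonzero diagonal entry of $D$, so $\ell=1\pm1$. On $G$ and $G'$ the diagonal of $D$ is zero, and $\ell=2$ and $0$ respectively.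

Now let $w^2+x^2+y^2+z^2=1$ be real and
$$V=\begin{pmatrix}w&-x&-y&-z\\x&w&-z&y\\y&z&w&-x\\z&-y&x&w\end{pmatrix}.$$
Each row has norm $1$, and the six inner products of different rows cancel in pairs (for rows $1,2$: $wx-xw+yz-zy=0$), so $V$ is orthogonal. Put $(\omega_1,\dots,\omega_4)=(w^2,x^2,y^2,z^2)$. Then $|V_{ij}|^2=\omega_m$, where $v_m=v_iv_j$. By the first formula in (3), $(Dv_j)_k=\sum_iv_i(k)|V_{ij}|^2=v_j(k)\sum_mv_m(k)\omega_m$. Since the $v_j$ span $\mathbb R^3$,
$$D=\operatorname{diag}(w^2+x^2-y^2-z^2,\;w^2+y^2-x^2-z^2,\;w^2+z^2-x^2-y^2).$$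
Hence $1-(D_{11}+D_{22}-D_{33})=1-(w^2+x^2+y^2-3z^2)=4z^2$. Directly from the minors, $V[12,13]=xy-wz$ and $V[12,24]=wz-xy$, so $T_{12}=2(xy-wz)^2$; and $V[13,12]=V[13,34]=wz+xy$, so $T_{21}=2(xy+wz)^2$. Therefore
$$\ell=4z^2-8wxyz=4z(z-2wxy),$$
which is negative whenever $0<z<2wxy$. An example is $z=\frac1{10}$, $w=x=y=\sqrt{0.33}$, where $2wxy=0.66\sqrt{0.33}>0.37$. $\square$

So the $4\times4$ conjecture for all normal pairs cannot be proved by putting the full vector of squared minors in the hull. It is instructive to see why $\ell$ escapes Proposition 7. For doubly stochastic $T$, comparing the first row with the first column gives $T_{12}-T_{21}=T_{31}-T_{13}$. So $\ell$ has the form (7) with $\kappa=1$, $L=\operatorname{diag}(1,1,-1)$, $p_{11}=p_{22}=0$, $p_{21}=1$ and $p_{12}=-1$. Both hypotheses on $p$ fail: one $p_{ij}$ is negative, and $p_{11}p_{22}\ne p_{12}p_{21}$. For Hermitian $X$ these hypotheses came from the real rank-one coefficients $\alpha_k\beta_l$ in (5).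 That is the way in which the proof uses that $X$ is Hermitian.
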